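\title{Completely additive functions on two Beatty sequences}

\begin{abstract}
Let $\alpha\neq\beta$ be positive real numbers, at least one of them irrational. We prove that if $f_1,f_2$ are real-valued completely additive functions and $f_1([\alpha n])-f_2([\beta n])$ is congruent to a constant $c$ modulo $1$ for all $n$ outside a set of logarithmic density zero, then $f_1$, $f_2$ and $c$ all vanish modulo $1$. The case $f_1=f_2$, $c=0$ settles a conjecture in the affirmative. The result is deduced from a stability theorem: if $g_1,g_2$ are completely multiplicative and unimodular and $|\kappa|=1$, then $g_1([\alpha n])-\kappa g_2([\beta n])$ tends to zero in logarithmic mean exactly when $g_1(n)=g_2(n)=n^{i\tau}$ and $\kappa=(\alpha/\beta)^{i\tau}$ for some real $\tau$. The main step shows, by the entropy decrement method, that two-point correlations of such functions do not correlate with an irrational linear phase. This turns relations that hold on a Bohr set into relations that hold for almost all integers.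
\end{abstract}

\section{Introduction}

\subsection{The problem}

A function $f\colon\mathbb N\to\mathbb R$ on $\mathbb N=\{1,2,\dots\}$ is \emph{completely additive} if $f(nm)=f(n)+f(m)$ for all $n,m\in\mathbb N$; we write $\mathcal A^*$ for the set of these functions. An $f\in\mathcal A^*$ is determined by its values at the primes, and these values can be prescribed arbitrarily. For real $y$ let $[y]$ be the integer part and $\{y\}=y-[y]$ the fractional part of $y$. The following conjecture is posed in \cite{problem}.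

\begin{quote}
\itshape Let $\alpha,\beta$ be distinct real numbers, at least one of which is irrational. If $f\in\mathcal A^*$ and
\begin{equation}\label{eq:conj}
f([\alpha n])-f([\beta n])\equiv0\pmod 1\qquad(n\in\mathbb N),
\end{equation}
then $f(n)\equiv0\pmod1$ for all $n\in\mathbb N$.
\end{quote}

\noindent Here we take $\alpha,\beta\ge1$, so that both terms in \eqref{eq:conj} are defined for every $n$. We prove this conjecture.

Condition \eqref{eq:conj} is a system of linear relations, one for each $n$, for the unknowns $f(p)\bmod1$, and the conjecture says that the system has only the trivial solution. For $\alpha=1$, $\beta=2$ all the relations read $f(2)\equiv0$, and every $f\in\mathcal A^*$ with $f(2)=0$, for instance one with $f(3)=\frac12$, is a solution. So irrationality cannot simply be dropped. For $\alpha=\sqrt2$, $\beta=1$ the relations keep changing: $n=3,4,5,8,11$ give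
\[
f(4)\equiv f(3),\quad f(5)\equiv f(4),\quad f(7)\equiv f(5),\quad f(11)\equiv f(8),\quad f(15)\equiv f(11).
\]
With $a=f(2)$, the first four relations say that $f(3)\equiv f(5)\equiv f(7)\equiv2a$ and $f(11)\equiv3a$, and the last one says $4a\equiv3a$. Hence $f$ vanishes modulo $1$ at $2,3,5,7,11$. One can try to continue by induction: $f(p)\equiv f([\sqrt2\,p])$ for a prime $p$, and if $[\sqrt2\,p]$ is composite, then its prime factors are smaller than $p$. But $[\sqrt2\,p]$ can be prime, as $[29\sqrt2]=41$ shows, and for other slopes a given prime need not be a value of either sequence: if $\alpha,\beta\ge3$, then $2$ is not. The abundance of unrelated relations makes the conjecture plausible, while a proof for all $\alpha,\beta$ has to use them statistically, without factoring individual numbers.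

A statistical argument meets one family of functions that it cannot exclude. Let $f(n)=\log n/\log(\alpha/\beta)$. Then $f([\alpha n])-f([\beta n])\to1$, so \eqref{eq:conj} holds asymptotically, although $f\not\equiv0\pmod 1$ (the ratio $f(3)/f(2)=\log3/\log2$ is irrational). We shall show that real multiples of $\log n$ are the only approximate solutions modulo $1$, and then that no nonzero multiple is an exact solution.

\subsection{Results}

Put $e(z)=e^{2\pi iz}$, and let $\mathcal M$ be the set of completely multiplicative functions $g\colon\mathbb N\to\{z\in\mathbb C:|z|=1\}$, that is, unimodular $g$ with $g(nm)=g(n)g(m)$ for all $n,m$. If $f\in\mathcal A^*$, then $e(f)\in\mathcal M$, and $f\equiv0\pmod1$ if and only if $e(f)\equiv1$. The multiples of $\log n$ correspond to the functions $n^{i\tau}=e^{i\tau\log n}$, $\tau\in\mathbb R$. For a bounded function $\phi$ on $\mathbb N$ and $x\ge2$, the \emph{logarithmic average} of $\phi$ is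
\[
\mathbb E_x\phi=\mathbb E_x\phi(n)=\frac1{\mathcal H_x}\sum_{n\le x}\frac{\phi(n)}n,\qquad \mathcal H_x=\sum_{n\le x}\frac1n .
\]
Since $\mathcal H_x\to\infty$, finitely many terms do not affect the limit of $\mathbb E_x\phi$, and we ignore the finitely many $n$ at which an expression is undefined. A set $\mathcal S\subset\mathbb N$ has \emph{logarithmic density} $d$ if $\mathbb E_x1_{\mathcal S}\to d$ as $x\to\infty$.

Throughout the paper, $\alpha\neq\beta$ are positive real numbers, at least one of them irrational.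

\begin{theorem}\label{thm:exact}
Let $f_1,f_2\in\mathcal A^*$ and $c\in\mathbb R$, and let $\mathcal N\subset\mathbb N$ have complement of logarithmic density zero. If $f_1([\alpha n])-f_2([\beta n])\equiv c\pmod1$ for all $n\in\mathcal N$ with $[\alpha n],[\beta n]\ge1$, then $c\equiv0\pmod 1$ and $f_1(n)\equiv f_2(n)\equiv0\pmod1$ for all $n\in\mathbb N$.
\end{theorem}

The conjecture is the case $f_1=f_2=f$, $c=0$, $\mathcal N=\mathbb N$, $\alpha,\beta\ge1$. Theorem~\ref{thm:exact} follows from the classification of approximate solutions.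

\begin{theorem}\label{thm:stable}
Let $g_1,g_2\in\mathcal M$ and $|\kappa|=1$. Then
\begin{equation}\label{eq:hyp}
\mathbb E_x\,\Delta(n)\to0\quad(x\to\infty),\qquad\text{where }\ \Delta(n)=\bigl|g_1([\alpha n])-\kappa\,g_2([\beta n])\bigr|,
\end{equation}
if and only if there is $\tau\in\mathbb R$ with $g_1(n)=g_2(n)=n^{i\tau}$ for all $n\in\mathbb N$ and $\kappa=(\alpha/\beta)^{i\tau}$.
\end{theorem}

Theorem~\ref{thm:exact} can be restated in terms of the multiplicative group $\mathbb Q_{>0}^\times$ of positive rationals.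

\begin{corollary}\label{cor:group}
Let $\mathcal N\subset\mathbb N$ have complement of logarithmic density zero. The pairs $([\alpha n],[\beta n])$ with $n\in\mathcal N$ and both entries at least $1$ generate $\mathbb Q_{>0}^\times\times\mathbb Q_{>0}^\times$, and the corresponding ratios $[\alpha n]/[\beta n]$ generate $\mathbb Q_{>0}^\times$. In particular, if $\alpha,\beta\ge1$, then a completely additive function $f$ with values in any abelian group that satisfies $f([\alpha n])=f([\beta n])$ for all $n$ vanishes identically.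
\end{corollary}

\subsection{The idea in the case $\beta=1$}\label{sec:idea}

Let $\alpha>1$ be irrational and let $g\in\mathcal M$ satisfy $g([\alpha n])=g(n)$ for all $n$. Fix $m\ge2$. For $\nu\in\mathbb N$ put $N=[\alpha\nu]$ and $\xi=\{\alpha\nu\}$. Then $\alpha m\nu=mN+m\xi$, so $[\alpha m\nu]=mN+[m\xi]$, and the hypothesis at $n=m\nu$ and at $n=\nu$ gives
\[
g(mN+[m\xi])=g(m\nu)=g(m)g(\nu)=g(m)g(N)=g(mN).
\]
For example, with $\alpha=\sqrt2$, $m=2$, $\nu=4$ we have $N=5$, $[8\sqrt2]=11$, and $g(11)=g(8)=g(2)g(4)=g(2)g(5)=g(10)$. The Beatty sequence has disappeared from the relation, which now compares $g$ at two nearby integers.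

The Beatty sequence survives in the set of $N$ for which the relation holds. For $0\le t<m$, we have $g(mN+t)=g(mN)$ for $N$ in the set $\mathcal B_t$ of all $[\alpha\nu]$ with $\{\alpha\nu\}\in(\frac tm,\frac{t+1}m)$. These sets are disjoint: each $N$ comes with a single $t$, and we cannot compare $g(mN+t)$ with $g(mN+t+1)$. This is the main difficulty.

Membership in $\mathcal B_t$ means that $N/\alpha\bmod1$ lies in a certain arc of length $1/(\alpha m)$. Expanding the indicator of the arc in a Fourier series, we see that the mean of $g(mN+t)\overline{g(mN)}$ over $\mathcal B_t$ differs from its mean over all $N$ by correlations of $g(mN+t)\overline{g(mN)}$ with the phases $e(kN/\alpha)$, $k\ne0$. We prove in Section~\ref{sec:twist} that such correlations vanish in logarithmic average, for all functions in $\mathcal M$. The mean over $\mathcal B_t$ is $1$, so the mean over all $N$ is $1$, and a unimodular function with mean $1$ is close to $1$ for most $N$ (Section~\ref{sec:bohr}). Now all $t$ are available at the same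 $N$, so $g(M+1)\approx g(M)$ for most $M\not\equiv-1\pmod m$. Letting $m\to\infty$ gives $\mathbb E_x|g(M+1)-g(M)|\to0$.

For general $\alpha,\beta$ one has to control two fractional parts at once, and the argument depends on the linear relations among $1,\alpha,\beta$; this is Section~\ref{sec:consec}. Section~\ref{sec:rigid} shows that $\mathbb E_x|g(M+1)-g(M)|\to0$ forces $g(n)=n^{i\tau}$, starting from Tao's theorem on two-point correlations \cite{Tao}. Section~\ref{sec:final} identifies the second function and proves Theorems~\ref{thm:exact} and~\ref{thm:stable} and Corollary~\ref{cor:group}.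

\section{Logarithmic averages}\label{sec:log}

The letter $p$ denotes a prime, $\mathbb T=\mathbb R/\mathbb Z$, and $o(1)$ refers to $x\to\infty$ with all other parameters fixed. Logarithmic averages are invariant under shifts and, in the sense of \eqref{eq:dil} below, under dilations.

\begin{lemma}\label{lem:log}
Let $\phi$ be bounded and let $q\ge1$ and $t$ be integers. Then
\begin{align}
\mathbb E_x\,1_{n\equiv t\ (q)}\,\phi(n)&=\tfrac1q\,\mathbb E_x\,\phi(qn+t)+o(1),\label{eq:prog}\\
\mathbb E_x\,\phi(n+t)&=\mathbb E_x\,\phi(n)+o(1),\label{eq:shift}\\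
\mathbb E_x\,\phi(n)&=\mathbb E_x\,q1_{q\mid n}\,\phi(n/q)+o(1).\label{eq:dil}
\end{align}
\end{lemma}

\begin{proof}
The integers $1\le n\le x$ with $n\equiv t\pmod q$ are the numbers $qm+t$ with $m$ in a range that differs from $1\le m\le x/q$ in $O(1)$ terms, and $\frac1{qm+t}=\frac1{qm}+O(m^{-2})$. Hence
\[
\sum_{n\le x,\ n\equiv t\ (q)}\frac{\phi(n)}n=\frac1q\sum_{m\le x/q}\frac{\phi(qm+t)}m+O(1)=\frac1q\sum_{m\le x}\frac{\phi(qm+t)}m+O(1),
\]
because $\sum_{x/q<m\le x}1/m=O(1)$. Dividing by $\mathcal H_x$ gives \eqref{eq:prog}. The case $q=1$ is \eqref{eq:shift}, and the case $t=0$, applied to $n\mapsto1_{q\mid n}\phi(n/q)$, is \eqref{eq:dil}.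
\end{proof}

For ordinary averages, \eqref{eq:dil} would compare the average up to $x$ with the average up to $x/q$, and these can differ: $\frac1x\sum_{n\le x}n^{i\tau}=x^{i\tau}/(1+i\tau)+o(1)$. This is why we average logarithmically. By \eqref{eq:prog} with $\phi=1$, a union of $a$ residue classes modulo $q$ has logarithmic density $a/q$.

\begin{lemma}\label{lem:equi}
Let $1,\theta_1,\dots,\theta_d$ be linearly independent over $\mathbb Q$, and let $\Phi$ be Riemann integrable on $\mathbb T^d$. Then $\mathbb E_x\Phi(\theta_1n,\dots,\theta_dn)\to\int_{\mathbb T^d}\Phi$.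
\end{lemma}

\begin{proof}
For $k\in\mathbb Z^d\setminus\{0\}$ the number $\theta=k_1\theta_1+\dots+k_d\theta_d$ is irrational. The partial sums of $e(\theta n)$ are bounded, so $\sum_{n\le x}e(\theta n)/n=O(1)$ by partial summation. This proves the claim for trigonometric polynomials. As in Weyl's equidistribution theorem, it extends to continuous $\Phi$ by uniform approximation, and to real Riemann integrable $\Phi$ by squeezing $\Phi$ between continuous functions with nearly equal integrals.
\end{proof}

For bounded functions $\phi,\psi$ of the variable $N\in\mathbb N$ we write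
\[
\phi\sim\psi\qquad\text{if}\qquad\mathbb E_x|\phi(N)-\psi(N)|\to0 .
\]
Thus \eqref{eq:hyp} says $\Delta\sim0$. The relation $\sim$ is an equivalence relation, it may be multiplied by any bounded function, and two constants are equivalent only if they are equal. Applying \eqref{eq:prog} to $|\phi-\psi|$ we obtain, for integers $q\ge1$ and $t$,
\begin{equation}\label{eq:subst}
\phi(qN+t)\sim\psi(qN+t)\iff 1_{N\equiv t\ (q)}\phi(N)\sim1_{N\equiv t\ (q)}\psi(N).
\end{equation}
In particular, $\phi\sim\psi$ implies $\phi(qN+t)\sim\psi(qN+t)$; we call this \emph{substitution}.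

\section{Correlations twisted by an irrational phase}\label{sec:twist}

\begin{proposition}\label{prop:twist}
Let $G_1,G_2\in\mathcal M$, $h_1,h_2\in\mathbb Z$ and $\theta\in\mathbb R\setminus\mathbb Q$. Then
\[
\mathbb E_x\,G_1(n+h_1)\overline{G_2(n+h_2)}\,e(\theta n)\to0 .
\]
\end{proposition}

No further assumption on $G_1,G_2$ is needed. Some assumption on $\theta$ is needed, as $G_1=G_2=1$, $\theta=0$ shows.

The proof uses Tao's entropy decrement method. Suppose that the average stays away from zero. Multiplicativity and \eqref{eq:dil} rewrite it, for each prime $p$, as an average over the multiples of $p$ in which the phase has become $e(\theta n/p)\approx e([\theta n]/p)$. The pairs $(n\bmod p,[\theta n]\bmod p)$ are asymptotically uniform and independent as $p$ varies. If the values of $G_1,G_2$ in a window after $n$ were independent of these residues, the phase would average to zero. So the window carries information about the residues modulo the primes $p\in(P,2P]$, and this for every large $P$. Each such gain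 of information lowers the entropy per symbol of the window by a constant multiple of $1/\log P$ when we pass to a longer window. The scales $P$ grow slowly enough for the losses to add up to infinity, which is absurd.

\subsection{Tools from probability and information theory}

Let $X,X',Y,Y'$ be random variables with finitely many values. The \emph{entropy}, \emph{conditional entropy} and \emph{mutual information} are
\[
\mathbf H(X)=-\sum_a\mathbf P(X=a)\log\mathbf P(X=a),\qquad
\mathbf H(X\,|\,Y)=\mathbf H(X,Y)-\mathbf H(Y),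
\]
and $\mathbf I(X:Y)=\mathbf H(X)-\mathbf H(X\,|\,Y)$. For probability measures $\mu,\mu'$ on a finite set, the \emph{relative entropy} is $\mathbf D(\mu\|\mu')=\sum_a\mu(a)\log\frac{\mu(a)}{\mu'(a)}$. We use the following standard facts.
\begin{itemize}
\item[(E1)] If $X$ takes at most $M$ values, then $0\le\mathbf H(X\,|\,Y)\le\mathbf H(X)\le\log M$.
\item[(E2)] $\mathbf H(X\,|\,Y)\le\mathbf H(X,X'\,|\,Y)=\mathbf H(X'\,|\,Y)+\mathbf H(X\,|\,Y,X')\le\mathbf H(X'\,|\,Y)+\mathbf H(X\,|\,Y)$.
\item[(E3)] If $Y'$ is a function of $Y$, then $\mathbf H(X\,|\,Y)\le\mathbf H(X\,|\,Y')$.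
\item[(E4)] On a fixed finite set, entropy is a uniformly continuous function of the law.
\item[(E5)] (Data processing.) If $\mathcal E$ is an event with $\mu(\mathcal E)=a$ and $\mu'(\mathcal E)=b$, then $\mathbf D(\mu\|\mu')\ge a\log\frac ab+(1-a)\log\frac{1-a}{1-b}\ge a\log\frac1b-\log2$.
\item[(E6)] (Hoeffding's inequality.) If $Z_1,\dots,Z_M$ are independent real random variables of mean zero with $|Z_j|\le b$, then $\mathbf P(|\sum_jZ_j|\ge s)\le2\exp(-s^2/(2Mb^2))$.
\end{itemize}
The second inequality in (E5) holds because $a\log a+(1-a)\log(1-a)\ge-\log2$ and $\log\frac1{1-b}\ge0$. We also use Chebyshev's bounds: there are absolute constants $c_0,C_0>0$ such that for large $P$ the number of primes in $(P,2P]$ lies between $c_0P/\log P$ and $C_0P/\log P$.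

\subsection{Proof of Proposition~\ref{prop:twist}}

If $h_2<h_1$, we conjugate the average, which exchanges the roles of $(G_1,h_1)$ and $(G_2,h_2)$ and replaces $\theta$ by $-\theta$. A shift of $n$ by \eqref{eq:shift} only multiplies the average by a unimodular constant. So let $h_1=0$, $h_2=h\ge0$, and put
\[
S_x=\mathbb E_x\,G_1(n)\overline{G_2(n+h)}\,e(\theta n).
\]
Suppose that there are $\varepsilon\in(0,1)$ and an unbounded set $\mathcal X$ with $|S_x|\ge\varepsilon$ for $x\in\mathcal X$. From now on $x\in\mathcal X$, and $n\le x$ is a random integer taking the value $n$ with probability $1/(n\mathcal H_x)$, so that $\mathbb E_x$ is its expectation. A large integer $P$ is always fixed before $x$ tends to infinity.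

\medskip\noindent\emph{Step 1: dilation by primes.}
Let $c_p=\overline{G_1(p)}G_2(p)$. If $p\mid n$, then $G_1(n/p)\overline{G_2(n/p+h)}=c_pG_1(n)\overline{G_2(n+ph)}$. By \eqref{eq:dil} and \eqref{eq:shift}, for fixed $p$ and $j$,
\[
S_x=\mathbb E_x\,c_p\,p1_{p\mid n+j}\,G_1(n+j)\overline{G_2(n+j+ph)}\,e\bigl(\theta(n+j)/p\bigr)+o(1).
\]
Entropy needs finitely many values, so we discretize. Let $\Sigma$ be a finite subset of the unit circle such that every point of the circle is within $\varepsilon/16$ of $\Sigma$, and choose $\tilde G_1(n),\tilde G_2(n)\in\Sigma$ within $\varepsilon/16$ of $G_1(n),G_2(n)$. Since $\mathbb E_x\,p1_{p\mid n+j}\to1$, replacing $G_1,G_2$ by $\tilde G_1,\tilde G_2$ changes the average by at most $\varepsilon/8+o(1)$. Since $|e(\{\theta n\}/p)-1|\le2\pi/p$, replacing $e(\theta(n+j)/p)$ by $e([\theta n]/p)e(\theta j/p)$ changes it by at most $2\pi/p+o(1)$.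

Let $\mathcal P$ be the set of primes in $(P,2P]$. We average over $p\in\mathcal P$ and $1\le j\le P$, and put
\[
F=\frac1{|\mathcal P|P}\sum_{p\in\mathcal P}Z_p,\qquad
Z_p=c_p\,p\,e\Bigl(\frac{[\theta n]}p\Bigr)\sum_{\substack{1\le j\le P\\ p\mid n+j}}\tilde G_1(n+j)\overline{\tilde G_2(n+j+ph)}\,e\Bigl(\frac{\theta j}p\Bigr).
\]
Then $|\mathbb E_xF-S_x|\le\varepsilon/8+2\pi/P+o(1)$, so for $P\ge P^*(\varepsilon)$ and all large $x\in\mathcal X$,
\begin{equation}\label{eq:F}
|\mathbb E_xF|\ge\varepsilon/2 .
\end{equation}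
As $p>P$, the inner sum in $Z_p$ has at most one term, so $|Z_p|\le2P$ and $|F|\le2$.

Let $C=2h+1$ and $L=CP$, and define for every length $L'\ge1$ the \emph{window} $X_{L'}$, and the \emph{residues} $Y_P$, by
\[
X_{L'}=\bigl(\tilde G_1(n+j),\tilde G_2(n+j)\bigr)_{1\le j\le L'},\qquad Y_P=(Y_p)_{p\in\mathcal P},\qquad Y_p=\bigl(n\bmod p,\ [\theta n]\bmod p\bigr).
\]
Since $j+ph\le P+2Ph=L$, the variable $Z_p$ is a function of $X_L$ and $Y_p$ alone: if $X_L=(a_j,b_j)_{j\le L}$ and $Y_p=(r,k)$, then
\[
Z_p=c_p\,p\,e(k/p)\sum_{1\le j\le P,\ p\mid r+j}a_j\overline{b_{j+ph}}\,e(\theta j/p).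
\]
This formula defines $Z_p$ and $F$ on the whole product of $\Sigma^{2L}$ with $\mathcal Y=\prod_{p\in\mathcal P}(\mathbb Z/p\mathbb Z)^2$.

\medskip\noindent\emph{Step 2: the residues are asymptotically uniform.}
This is where $\theta\notin\mathbb Q$ is used. Let $Q=\prod_{p\in\mathcal P}p$. From $\theta n=Q[\theta n/Q]+Q\{\theta n/Q\}$ we see that $[\theta n]\equiv k\pmod Q$, with $0\le k<Q$, if and only if $\{\theta n/Q\}\in J_k=[\frac kQ,\frac{k+1}Q)$. By \eqref{eq:prog} and Lemma~\ref{lem:equi}, for every $r$,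
\[
\mathbb E_x\,1_{n\equiv r\ (Q)}1_{J_k}(\{\theta n/Q\})=\tfrac1Q\,\mathbb E_x\,1_{J_k}(\{\theta n+\theta r/Q\})+o(1)\to Q^{-2}.
\]
By the Chinese remainder theorem the law of $Y_P$ tends to the uniform law $U$ on $\mathcal Y$, and by (E4), $\log|\mathcal Y|-\mathbf H(Y_P)=o(1)$.

\medskip\noindent\emph{Step 3: large mutual information.}
Let $\mu$ be the joint law of $(X_L,Y_P)$, let $\mu_X$ be the law of $X_L$, and let $\mu'=\mu_X\otimes U$ be the model in which the residues are uniform and independent of the window. Under $\mu'$, conditionally on $X_L$, the $Z_p$ are independent, bounded by $2P$, and of mean zero, because $\sum_{k\bmod p}e(k/p)=0$. Let $\mathcal E=\{|F|\ge\varepsilon/4\}$. On $\mathcal E$ the real or the imaginary part of $\sum_pZ_p$ has absolute value at least $s=\varepsilon|\mathcal P|P/(4\sqrt2)$. By (E6) with $M=|\mathcal P|$ and $b=2P$, for which $s^2/(2Mb^2)=\varepsilon^2|\mathcal P|/256$,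
\[
\mu'(\mathcal E)\le4e^{-\varepsilon^2|\mathcal P|/256}.
\]
Under the true law, \eqref{eq:F} and $|F|\le2$ give $\varepsilon/2\le2\mu(\mathcal E)+\varepsilon/4$, so $\mu(\mathcal E)\ge\varepsilon/8$. From the definitions,
\[
\mathbf D(\mu\|\mu')=-\mathbf H(X_L,Y_P)+\mathbf H(X_L)+\log|\mathcal Y|=\mathbf I(X_L:Y_P)+\bigl(\log|\mathcal Y|-\mathbf H(Y_P)\bigr).
\]
By (E5) and Step 2, once $\varepsilon^2|\mathcal P|/256\ge\log4$,
\[
\mathbf I(X_L:Y_P)\ge\frac\varepsilon8\Bigl(\frac{\varepsilon^2|\mathcal P|}{256}-\log4\Bigr)-\log2-o(1).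
\]
Put $\eta=c_0\varepsilon^3/4096$. By Chebyshev's lower bound the main term is at least $2\eta P/\log P$. After increasing $P^*$, for every $P\ge P^*$ and all $x\in\mathcal X$ large in terms of $P$,
\begin{equation}\label{eq:MI}
\mathbf I(X_L:Y_P)\ge\eta P/\log P .
\end{equation}

\medskip\noindent\emph{Step 4: the entropy decrement.}
A long window consists of many short ones, and the same residues $Y_P$ are informative about each of them, while $\mathbf H(Y_P)$ is paid only once. To make this precise, let $X_L^{(j)},Y_P^{(j)}$ be the variables $X_L,Y_P$ with $n$ replaced by $n+j$, for fixed $j\ge0$. By \eqref{eq:shift}, applied to the indicator of each value, the law of $(X_L^{(j)},Y_P^{(j)})$ differs from $\mu$ by $o(1)$, so $\mathbf H(X_L^{(j)}\,|\,Y_P^{(j)})=\mathbf H(X_L\,|\,Y_P)+o(1)$ by (E4). The residue of $n+j$ is determined by that of $n$. The residue of $[\theta(n+j)]$ is determined up to a carry: $[\theta(n+j)]=[\theta n]+[\theta j]+\gamma_j$ with $\gamma_j\in\{0,1\}$, the same for all $p$. So $Y_P^{(j)}$ is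 a function of $(Y_P,\gamma_j)$, and by (E2), (E1) and (E3),
\[
\mathbf H(X_L^{(j)}\,|\,Y_P)\le\log2+\mathbf H(X_L^{(j)}\,|\,Y_P,\gamma_j)\le\log2+\mathbf H(X_L^{(j)}\,|\,Y_P^{(j)})=\log2+\mathbf H(X_L\,|\,Y_P)+o(1).
\]
The carry costs $\log 2$ per block, which is negligible against \eqref{eq:MI}. By (E1) and Chebyshev's upper bound, $\mathbf H(Y_P)\le2|\mathcal P|\log(2P)\le C'P$ with an absolute constant $C'$. The window $X_{kL}$ is the concatenation of the blocks $X_L^{(aL)}$, $0\le a<k$, so (E2) gives
\[
\mathbf H(X_{kL})\le\mathbf H(Y_P)+\sum_{a=0}^{k-1}\mathbf H(X_L^{(aL)}\,|\,Y_P)\le C'P+k\bigl(\mathbf H(X_L)-\mathbf I(X_L:Y_P)+\log2\bigr)+o(1).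
\]
Choose $k=\lceil4C'\eta^{-1}\log P\rceil$ and divide by $kL=kCP$. The information term contributes at most $-\frac{\eta}{C\log P}$ by \eqref{eq:MI}. The term $\frac{C'P}{kL}$ is at most $\frac{\eta}{4C\log P}$, and $\frac{\log2}L+o(1)$ is at most $\frac{\eta}{4C\log P}$ for $P$ large and $x$ large in terms of $P$. Hence
\begin{equation}\label{eq:dec}
\frac{\mathbf H(X_{kL})}{kL}\le\frac{\mathbf H(X_L)}L-\frac{\eta}{2C\log P}.
\end{equation}

\medskip\noindent\emph{Step 5: iteration.}
Take $P_1$ large and put $k_r=\lceil4C'\eta^{-1}\log P_r\rceil$, $P_{r+1}=k_rP_r$, $L_r=CP_r$, so that $L_{r+1}=k_rL_r$. There is a constant $K$ with $\log P_{r+1}\le\log P_r+\log\log P_r+K$. Choose $B\ge\log P_1$ with $B\ge2+\log B+K$. Then $\log P_r\le B(r+1)\log(r+2)$ for all $r$: this holds for $r=1$, and if it holds for $r$, then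
\[
\log P_{r+1}\le B(r+1)\log(r+2)+\log B+2\log(r+2)+K\le B(r+2)\log(r+2),
\]
because $\log(r+2)\ge1$. Therefore $\sum_r1/\log P_r=\infty$. Pick $r_0$ with $\sum_{r\le r_0}\frac{\eta}{2C\log P_r}>2\log|\Sigma|$, and then one $x\in\mathcal X$ so large that \eqref{eq:dec} holds for $P_1,\dots,P_{r_0}$. Since $\mathbf H(X_{L_1})/L_1\le2\log|\Sigma|$ by (E1), chaining these inequalities gives $\mathbf H(X_{L_{r_0+1}})<0$, a contradiction. \hfill$\square$

\section{Removing Bohr conditions}\label{sec:bohr}

A set $\Omega\subset\mathbb T^d$ is \emph{Jordan measurable} if its boundary has measure zero, equivalently if $1_\Omega$ is Riemann integrable. By a \emph{Bohr set} we mean a set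
\[
\mathcal B=\{N\in\mathbb N:(\theta_1N,\dots,\theta_dN)\in\Omega\},
\]
where $1,\theta_1,\dots,\theta_d$ are linearly independent over $\mathbb Q$ and $\Omega\subset\mathbb T^d$ is Jordan measurable of measure $|\Omega|>0$. By Lemma~\ref{lem:equi}, $\mathcal B$ has logarithmic density $|\Omega|$.

\begin{lemma}\label{lem:bohr}
Let $G_1,G_2\in\mathcal M$, $k_1,k_2\in\mathbb N$, $j_1,j_2\in\mathbb Z$, $|c|=1$, and put $\phi(N)=G_1(k_1N+j_1)$, $\psi(N)=G_2(k_2N+j_2)$. If $1_{\mathcal B}\,|\phi-c\psi|\sim0$ for some Bohr set $\mathcal B$, then $\phi\sim c\psi$.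
\end{lemma}

\begin{proof}
We first show that $\mathbb E_x\,\phi(N)\overline{\psi(N)}e(\theta N)\to0$ for irrational $\theta$. Let $q=k_1k_2$. Bringing both arguments to the common multiple $qN$, we have $\phi(N)\overline{\psi(N)}=\overline{G_1(k_2)}G_2(k_1)\,\Phi(qN)$ with $\Phi(M)=G_1(M+k_2j_1)\overline{G_2(M+k_1j_2)}$. By \eqref{eq:dil} and $q1_{q\mid M}=\sum_{r=0}^{q-1}e(rM/q)$,
\[
\mathbb E_x\,\Phi(qN)e(\theta N)=\mathbb E_x\,q1_{q\mid M}\Phi(M)e(\theta M/q)+o(1)=\sum_{r=0}^{q-1}\mathbb E_x\,\Phi(M)\,e\Bigl(\frac{\theta+r}qM\Bigr)+o(1),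
\]
and each term tends to $0$ by Proposition~\ref{prop:twist}.

Let $\mathcal B$ be given by $\theta_1,\dots,\theta_d,\Omega$, and let $\varepsilon>0$. The Fej\'er means of an integrable function on $\mathbb T^d$ are trigonometric polynomials with the same constant term, and they converge to the function in $L^1$. So there is a trigonometric polynomial $T$ with zero constant term and $\int\bigl|1_\Omega-|\Omega|-T\bigr|\le\varepsilon$. By linear independence, $T(\theta_1N,\dots,\theta_dN)$ is a finite combination of phases $e(\theta N)$ with irrational $\theta$, so its correlation with $\phi\overline\psi$ tends to $0$. By Lemma~\ref{lem:equi} applied to the Riemann integrable function $\bigl|1_\Omega-|\Omega|-T\bigr|$, we get $\limsup|\mathbb E_x(1_{\mathcal B}-|\Omega|)\phi\overline\psi|\le\varepsilon$. As $\varepsilon$ is arbitrary,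
\[
\mathbb E_x\,1_{\mathcal B}\,\phi\overline\psi=|\Omega|\,\mathbb E_x\,\phi\overline\psi+o(1).
\]
Since $|\psi|=1$, we have $|\phi\overline\psi-c|=|\phi-c\psi|$, so by hypothesis the left side is $c\,\mathbb E_x1_{\mathcal B}+o(1)=c|\Omega|+o(1)$. Dividing by $|\Omega|>0$ gives $\mathbb E_x\phi\overline\psi\to c$. Hence $\mathbb E_x|\phi-c\psi|^2=2-2\operatorname{Re}(\bar c\,\mathbb E_x\phi\overline\psi)\to0$, and the Cauchy--Schwarz inequality gives $\phi\sim c\psi$.
\end{proof}

The hypothesis \eqref{eq:hyp} is an average over the argument $n$ of the Beatty sequence, whereas Lemma~\ref{lem:bohr} concerns an average over its value $N$. The next lemma changes the variable.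

\begin{lemma}\label{lem:beatty}
Let $\alpha>1$ be irrational. For $N\in\mathbb N$ put $\nu(N)=\lceil N/\alpha\rceil$ and $\xi(N)=\alpha\{-N/\alpha\}$, and for $J\subset(0,1)$ put $\mathcal B_J=\{N:\xi(N)\in J\}$.
\begin{itemize}
\item[(a)] If $N\in\mathcal B_{(0,1)}$, then $N=[\alpha\,\nu(N)]$ and $\xi(N)=\{\alpha\,\nu(N)\}$. If $J\subset(0,1)$ is an interval of positive length, then $\mathcal B_J$ is a Bohr set.
\item[(b)] If $\delta\ge0$ is bounded and $\delta\sim0$, then $1_{\mathcal B_{(0,1)}}(N)\,\delta(a\nu(N)-\ell)\sim0$ for all fixed $a\in\mathbb N$, $\ell\in\mathbb Z$.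
\end{itemize}
\end{lemma}

\begin{proof}
(a) Since $\lceil y\rceil=y+\{-y\}$, we have $\alpha\nu(N)=N+\xi(N)$, which gives the first claim. The condition $\xi(N)\in J$ says that $N/\alpha$ lies in $\{s\in\mathbb T:\{-s\}\in\alpha^{-1}J\}$. Since $\alpha>1$, we have $\alpha^{-1}J\subset(0,1)$, so this set is an arc of length $|J|/\alpha$; and $1,1/\alpha$ are linearly independent over $\mathbb Q$.

(b) By (a), $N\mapsto n'=a\nu(N)-\ell$ is injective on $\mathcal B_{(0,1)}$. Moreover $n'\ge1$ for all but finitely many $N$, and $n'\le C_1N$ with $C_1=2a+|\ell|$. Hence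
\[
\sum_{N\le x,\ N\in\mathcal B_{(0,1)}}\frac{\delta(n')}N\le C_1\sum_{n'\le C_1x}\frac{\delta(n')}{n'}+O(1)=o(\log x).\qedhere
\]
\end{proof}

\section{From the Beatty relation to consecutive integers}\label{sec:consec}

Assume \eqref{eq:hyp}. Two reductions are available.

\emph{Scaling.} For $R\in\mathbb N$, substitution gives $\Delta(Rn)\sim0$, which is \eqref{eq:hyp} for the pair $(R\alpha,R\beta)$. The conclusion of Theorem~\ref{thm:stable} depends only on $\alpha/\beta$. So we may assume $\alpha,\beta>1$.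

\emph{Symmetry.} Since $|g_1([\alpha n])-\kappa g_2([\beta n])|=|g_2([\beta n])-\bar\kappa g_1([\alpha n])|$, both \eqref{eq:hyp} and the conclusion of Theorem~\ref{thm:stable} are invariant under the exchange $(\alpha,g_1,\kappa)\leftrightarrow(\beta,g_2,\bar\kappa)$.

\begin{proposition}\label{prop:consec}
Let $\alpha,\beta>1$ and assume \eqref{eq:hyp}. Then $g(N+1)\sim g(N)$ for at least one $g\in\{g_1,g_2\}$.
\end{proposition}

By symmetry we assume in this section that $\alpha$ is irrational, and we write $\nu=\nu(N)$, $\xi=\xi(N)$, $\mathcal B_J$ as in Lemma~\ref{lem:beatty}. The proof rests on two lemmas. The first is the general form of the computation in Section~\ref{sec:idea}: if two arguments $n,n'$ satisfy $[\beta n']=m[\beta n]$, then $g_2$ can be eliminated between the relations at $n$ and $n'$.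

\begin{lemma}[Comparison]\label{lem:compare}
Let $m,w\in\mathbb N$ and $s,\ell\in\mathbb Z$. Suppose that $\mathcal B\subset\mathcal B_{(0,1)}$ is a Bohr set such that, for all $N\in\mathcal B$, the integers $n=w\nu$ and $n'=mw\nu-\ell$ satisfy
\[
[\alpha n]=wN,\qquad[\alpha n']=mwN+s,\qquad[\beta n']=m[\beta n].
\]
Then $g_1(mwN+s)\sim\kappa_m\,g_1(mwN)$, where $\kappa_m=g_2(m)\overline{g_1(m)}$.
\end{lemma}

\begin{proof}
Let $N\in\mathcal B$ be large and $b=[\beta n]$. Then $\Delta(n)=|g_1(wN)-\kappa g_2(b)|$ and $\Delta(n')=|g_1(mwN+s)-\kappa g_2(m)g_2(b)|$. Since $\kappa_mg_1(mwN)=g_2(m)g_1(wN)$,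
\[
|g_1(mwN+s)-\kappa_mg_1(mwN)|\le\Delta(n')+\Delta(n).
\]
By Lemma~\ref{lem:beatty}(b), the right side times $1_{\mathcal B}$ is equivalent to $0$. Lemma~\ref{lem:bohr} finishes the proof.
\end{proof}

In Section~\ref{sec:idea} the shifts $s$ filled all residues modulo $m$. In general they fill only a fixed proportion of the residues modulo $mw$. The second lemma shows that this suffices: conditions modulo coprime $m$ are independent, so the sets on which we control $g(M+1)-g(M)$ cover almost everything.

\begin{lemma}[Covering]\label{lem:cover}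
Let $w\in\mathbb N$, $c\in(0,1]$, $g\in\mathcal M$. Suppose that there are arbitrarily many, arbitrarily large, pairwise coprime $m\in\mathbb N$, each with a set $I_m$ of at least $cm$ consecutive integers and a constant $\kappa_m$, $|\kappa_m|=1$, such that $g(mwN+t)\sim\kappa_mg(mwN)$ for all $t\in I_m$. Then $g(N+1)\sim g(N)$.
\end{lemma}

\begin{proof}
Shrink $I_m$ to $\lceil cm\rceil\le m$ consecutive integers and let $I_m^-$ be $I_m$ without its largest element. Put $D(M)=|g(M+1)-g(M)|\le2$. If $t\in I_m^-$, then $t,t+1\in I_m$, so $g(mwN+t+1)\sim g(mwN+t)$, and \eqref{eq:subst} gives $1_{M\equiv t\ (mw)}D(M)\sim0$. Let $\mathcal G_m$ be the set of $M$ congruent modulo $mw$ to an element of $I_m^-$. Then $1_{\mathcal G_m}D\sim0$.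

The moduli $mw$ share the factor $w$, so we fix the residue modulo $w$. Let $0\le r<w$ and $M=wM'+r$. Then $M\in\mathcal G_m$ if and only if $M'\equiv t'\pmod m$ for some $t'$ with $wt'+r\in I_m^-$. These $t'$ are consecutive integers. There are fewer than $m$ of them, so they are distinct modulo $m$, and there are at least $(cm-1)/w-1\ge cm/(2w)$ of them for $m$ large. Let $m_1,\dots,m_R$ be large and pairwise coprime. By the Chinese remainder theorem, in each class $r$ the proportion of residues $M'$ modulo $m_1\cdots m_R$ with $M\notin\mathcal G_{m_1}\cup\dots\cup\mathcal G_{m_R}$ is at most $(1-\frac c{2w})^R$. Hence $\limsup\mathbb E_xD\le2(1-\frac c{2w})^R$ for every $R$.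
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:consec}]
If $1,\alpha,\beta$ are linearly dependent over $\mathbb Q$, then the coefficient of $\beta$ in a nontrivial relation is nonzero, because $\alpha\notin\mathbb Q$. So either $1,\alpha,\beta$ are independent, or
\begin{equation}\label{eq:rel}
w\beta=u\alpha+v\qquad(w\in\mathbb N,\ u,v\in\mathbb Z),
\end{equation}
where $u,v$ are not both zero since $\beta>0$. This gives four cases.

\medskip\noindent\emph{Case 1: $1,\alpha,\beta$ are independent.}
The two fractional parts can be prescribed independently. Let $m\ge1$, $0\le t<m$, and let $\mathcal B$ be the set of $N$ with $\xi\in(\frac tm,\frac{t+1}m)$ and $\{\beta\nu\}\in(0,\frac1m)$. For $N\in\mathcal B$ we have $[\alpha\nu]=N$, $[\alpha m\nu]=mN+[m\xi]=mN+t$ and $[\beta m\nu]=m[\beta\nu]+[m\{\beta\nu\}]=m[\beta\nu]$. Since $\beta\nu=\beta N/\alpha+\beta\{-N/\alpha\}$, the set $\mathcal B$ consists of the $N$ with $(N/\alpha,\beta N/\alpha)\in\Omega$, where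
\[
\Omega=\bigl\{(s,s')\in\mathbb T^2:\ \alpha\{-s\}\in(\tfrac tm,\tfrac{t+1}m),\ \{s'+\beta\{-s\}\}\in(0,\tfrac1m)\bigr\}.
\]
This is the image in $\mathbb T^2$ of a parallelogram, so it is Jordan measurable, and its measure is $\frac1{\alpha m}\cdot\frac1m$. The numbers $1,1/\alpha,\beta/\alpha$ are independent, being $1/\alpha$ times $\alpha,1,\beta$. So $\mathcal B$ is a Bohr set. Lemma~\ref{lem:compare} with $w=1$, $s=t$, $\ell=0$, and then Lemma~\ref{lem:cover} with $w=c=1$, $I_m=\{0,\dots,m-1\}$ and $m$ prime, give $g_1(N+1)\sim g_1(N)$.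

\medskip
In the remaining cases \eqref{eq:rel} holds. From $\alpha\nu=N+\xi$ and $w\beta\nu=u(N+\xi)+v\nu$ we obtain, for $N\in\mathcal B_{(0,1)}$, $m\in\mathbb N$, $\ell\in\mathbb Z$ and $n'=mw\nu-\ell$,
\begin{equation}\label{eq:XY}
\alpha n'=mwN+X,\quad\beta n'=m(uN+v\nu)+Y,\qquad X=mw\xi-\alpha\ell,\quad Y=mu\xi-\beta\ell .
\end{equation}
The special case $m=1$, $\ell=0$ gives, for $n=w\nu$,
\begin{equation}\label{eq:base}
[\alpha n]=wN+[w\xi],\qquad[\beta n]=uN+v\nu+[u\xi].
\end{equation}
So the hypotheses of Lemma~\ref{lem:compare} read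
\begin{equation}\label{eq:need}
[w\xi]=0,\qquad[X]=s,\qquad[Y]=m[u\xi],
\end{equation}
and we need them for $\xi$ in an interval $J$ of positive length, taking $\mathcal B=\mathcal B_J$.

\medskip\noindent\emph{Case 2: $u=0$ ($\beta$ rational).}
Let $0\le t<m$, $\ell=0$ and $J=(\frac t{mw},\frac{t+1}{mw})\subset(0,\frac1w)$. For $\xi\in J$ we have $[w\xi]=0$, $[X]=[mw\xi]=t$ and $Y=0$. So \eqref{eq:need} holds with $s=t$, and Lemmas~\ref{lem:compare} and~\ref{lem:cover}, with $c=1$, $I_m=\{0,\dots,m-1\}$ and $m$ prime, give $g_1(N+1)\sim g_1(N)$.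

\medskip
For $u\ne0$ the two coordinates in \eqref{eq:XY} are coupled. By \eqref{eq:rel},
\begin{equation}\label{eq:line}
uX-wY=v\ell ,
\end{equation}
so $(X,Y)$ moves on a line as $\xi$ varies. If $u>0$, $[u\xi]=0$ and $v\ell=0$, then $[Y]=0$ confines $X$ to $[0,w/u)$, which yields a bounded number of shifts $s$ however large $m$ is. For $v\ne0$ we escape by varying $\ell$. For $v=0$ this does not help, and a different argument is needed.

\medskip\noindent\emph{Case 3: $v=0$ ($\beta/\alpha$ rational).}
Now $\beta=\frac uw\alpha$ is irrational as well, and we take $u,w\ge1$ coprime. Since $\alpha\neq\beta$, we have $u\ne w$. After an exchange of $(\alpha,g_1,\kappa)$ and $(\beta,g_2,\bar\kappa)$, which exchanges $u$ and $w$, we may assume $w>u$, so $w\ge2$. By \eqref{eq:base},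
\[
\Delta(w\nu)=\bigl|g_1(wN+[w\xi])-\kappa g_2(uN+[u\xi])\bigr|,
\]
and both arguments are now linear in $N$. By Lemmas~\ref{lem:beatty} and~\ref{lem:bohr}, $g_1(wN+a)\sim\kappa g_2(uN+b)$ whenever $[w\xi]=a$ and $[u\xi]=b$ on an interval of positive length in $(0,1)$. Let $1\le a<w$. Since $\gcd(u,w)=1$, the number $ua/w$ is not an integer, so $[u\xi]$ has a constant value $b$ near $\xi=a/w$, while $[w\xi]$ jumps from $a-1$ to $a$ there. Hence $g_1(wN+a-1)\sim\kappa g_2(uN+b)\sim g_1(wN+a)$, and
\begin{equation}\label{eq:digit}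
g_1(wN+a)\sim g_1(wN)\qquad(0\le a<w).
\end{equation}
In other words, $g_1$ ignores the last digit in base $w$, and by multiplicativity it then ignores the last $r$ digits. Indeed, suppose $g_1(w^rN+a')\sim g_1(w^rN)$ for $0\le a'<w^r$. For $0\le a''<w$, substituting $w^rN+a'$ for $N$ in \eqref{eq:digit} gives
\[
g_1\bigl(w(w^rN+a')+a''\bigr)\sim g_1(w)g_1(w^rN+a')\sim g_1(w)g_1(w^rN)=g_1(w^{r+1}N),
\]
and $wa'+a''$ runs through $0,\dots,w^{r+1}-1$. By induction the statement holds for all $r\ge1$. By \eqref{eq:subst}, $|g_1(M+1)-g_1(M)|$ is equivalent to $0$ on each residue class modulo $w^r$ other than $-1$, so $\limsup\mathbb E_x|g_1(M+1)-g_1(M)|\le2w^{-r}$. As $w\ge2$ and $r$ is arbitrary, $g_1(N+1)\sim g_1(N)$.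

\medskip\noindent\emph{Case 4: $u\ne0$ and $v\ne0$.}
Put $\rho=\min(\frac1w,\frac1{|u|})$. For $\xi\in(0,\rho)$ we have $[w\xi]=0$, and $[u\xi]$ is $0$ if $u>0$ and $-1$ if $u<0$. By \eqref{eq:need}, the point $(X,Y)$ has to lie in the unit square with $[X]=s$ and $[Y]=0$ (for $u>0$) or $[Y]=-m$ (for $u<0$). For $u>0$ the line \eqref{eq:line} has positive slope and enters the square if it passes through the lower left corner $(s,0)$, that is, if $us=v\ell$; we take $s=vt$, $\ell=ut$. For $u<0$ the line has negative slope and enters the square if it passes through the upper left corner $(s,-m+1)$, that is, if $us+w(m-1)=v\ell$; this is solvable with $s=vt$ when $v\mid m-1$.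

Accordingly, let $m\equiv1\pmod{|v|}$, put $\mu=0$ if $u>0$ and $\mu=(m-1)/v$ if $u<0$, and call an integer $t$ \emph{admissible} if
\[
0\le\alpha\mu+\beta t\le\rho m-\tfrac1{|u|}.
\]
For admissible $t$ and a parameter $\gamma$ with $0<\gamma<\gamma_0=\min(1,\frac{|u|}w)$ put
\[
\ell=w\mu+ut,\qquad\xi=\frac{\alpha\mu+\beta t+\gamma/|u|}m .
\]
Since $0<\gamma<1$, admissibility gives $\xi\in(0,\rho)$. Using $w\beta-u\alpha=v$,
\begin{align*}
X&=w\alpha\mu+w\beta t+\frac{w\gamma}{|u|}-\alpha w\mu-\alpha ut=vt+\frac{w\gamma}{|u|},\\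
Y&=u\alpha\mu+u\beta t+\frac{u\gamma}{|u|}-\beta w\mu-\beta ut=-v\mu+\frac{u\gamma}{|u|}.
\end{align*}
Since $0<w\gamma/|u|<1$, we have $[X]=vt$. If $u>0$, then $Y=\gamma$ and $[Y]=0=m[u\xi]$. If $u<0$, then $Y=-(m-1)-\gamma$ and $[Y]=-m=m[u\xi]$. As $\gamma$ runs through $(0,\gamma_0)$, $\xi$ runs through an interval of positive length, on which \eqref{eq:need} holds with $s=vt$ and fixed $m,\ell$. Lemma~\ref{lem:compare} gives $g_1(mwN+vt)\sim\kappa_mg_1(mwN)$.

The shifts $vt$ are not consecutive, but multiplicativity repairs this. Substituting $|v|N$ for $N$ and dividing by $g_1(|v|)$, we get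
\[
g_1(mwN+\sigma t)\sim\kappa_mg_1(mwN),\qquad\sigma=v/|v|\in\{1,-1\}.
\]
The admissible $t$ are the integers in a closed interval of length $(\rho m-1/|u|)/\beta$, so for large $m$ there are at least $cm$ of them, with $c=\rho/(2\beta)\in(0,1)$, and the numbers $\sigma t$ are consecutive integers. Arbitrarily large pairwise coprime $m\equiv1\pmod{|v|}$ are obtained recursively from $m_{r+1}=1+|v|B\,m_1\cdots m_r$ with $B$ as large as we like. Lemma~\ref{lem:cover} gives $g_1(N+1)\sim g_1(N)$.
\end{proof}

\section{Multiplicative functions that rarely jump}\label{sec:rigid}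

\begin{proposition}\label{prop:rigid}
If $g\in\mathcal M$ and $g(N+1)\sim g(N)$, then there is $\tau\in\mathbb R$ with $g(n)=n^{i\tau}$ for all $n$.
\end{proposition}

We fix such a $g$. The proof first shows that $g(p)$ is close to $\chi(p)p^{i\tau}$ on average over primes, for a Dirichlet character $\chi$, and then uses the hypothesis a second time to obtain equality at every integer. Besides Chebyshev's bounds we use Mertens' estimates $\sum_{p\le y}1/p=\log\log y+O(1)$ and $\sum_{p\le y}(\log p)/p=\log y+O(1)$, and two inequalities for $|z|=|z'|=1$ and $k\in\mathbb N$: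
\begin{equation}\label{eq:tri}
1-\operatorname{Re}zz'\le2(1-\operatorname{Re}z)+2(1-\operatorname{Re}z'),\qquad1-\operatorname{Re}z^k\le k^2(1-\operatorname{Re}z).
\end{equation}
They follow from $|1-z|^2=2(1-\operatorname{Re}z)$, $|1-zz'|\le|1-z|+|1-z'|$ and $|1-z^k|\le k|1-z|$.

\subsection{A character and a frequency at each scale}

We use the following case of Tao's theorem.

\begin{theorem}[{\cite[Theorem 1.3]{Tao}}, for the pair $n,n+1$]\label{thm:tao}
For every $\varepsilon>0$ the following holds for all $A\ge A_0(\varepsilon)$. Let $x\ge\omega\ge A$, and let $G_1,G_2$ be multiplicative functions bounded by $1$ such that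
\[
\sum_{p\le x}\frac{1-\operatorname{Re}G_1(p)\overline{\chi(p)}p^{-it}}p\ge A
\]
for all Dirichlet characters $\chi$ of period at most $A$ and all real $t$ with $|t|\le Ax$. Then
\[
\Bigl|\sum_{x/\omega<n\le x}\frac{G_1(n)G_2(n+1)}n\Bigr|\le\varepsilon\log\omega .
\]
\end{theorem}

Since $|g(n)\overline{g(n+1)}-1|=|g(n)-g(n+1)|$, we have $\sum_{1<n\le x}g(n)\overline{g(n+1)}/n=(1+o(1))\log x$. So for $G_1=g$, $G_2=\bar g$, $\varepsilon=\frac12$, $\omega=x$ and a fixed $A\ge A_0(\frac12)$, the conclusion of Theorem~\ref{thm:tao} fails for all large $x$. Hence for every large $x$ there are a character $\chi_x$ modulo some $q_x\le A$ and a real $t_x$ with $|t_x|\le Ax$ such that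
\begin{equation}\label{eq:pret}
\sum_{p\le x}\frac{1-\operatorname{Re}g(p)\overline{\chi_x(p)}p^{-it_x}}p<A .
\end{equation}
All terms in this sum are nonnegative. There are finitely many candidates for $\chi_x$, but $t_x$ ranges over an interval that grows with $x$, and we must show that it converges. We first remove the character by taking a power. Let $k$ be the product of the orders of the groups $(\mathbb Z/q\mathbb Z)^\times$, $q\le A$, so that $\chi_x(p)^k=1$ for $p\nmid q_x$, and put $T_x=kt_x$. By \eqref{eq:tri} for $p\nmid q_x$, and trivially for $p\mid q_x$,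
\begin{equation}\label{eq:pretk}
\sum_{p\le x}\frac{1-\operatorname{Re}g(p)^kp^{-iT_x}}p\le A_1:=k^2A+\sum_{p\le A}\frac2p .
\end{equation}
Comparing \eqref{eq:pretk} at two scales shows that $p^{iu}$ is close to $1$ on average, where $u$ is a difference of two frequencies. The next lemma shows that $u$ is then very small.

\subsection{When $p^{iu}$ is close to $1$}

\begin{lemma}\label{lem:zeta}
For every $C$ there are $y_0$ and $C'$ such that if $y\ge y_0$, $|u|\le y^3$ and $\sum_{p\le y}\frac{1-\cos(u\log p)}p\le C$, then $|u|\le C'/\log y$.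
\end{lemma}

The hypothesis will imply $|\zeta(1+\frac1{\log y}+iu)|\ge c_1\log y$ with a small constant $c_1$. For large $|u|$ the trivial upper bound $\sum_{n\le|u|}1/n\le3\log y+1$ does not contradict this, so we need cancellation in $\sum n^{-iu}$ over $n>y^\delta$. We recall two results from \cite{Titchmarsh}.

\begin{theorem}[{\cite[Theorem 4.11]{Titchmarsh}}]\label{thm:approx}
Let $\sigma_0>0$ and $C_0>1$ be fixed. Uniformly for $\sigma=\operatorname{Re}s\ge\sigma_0$ and $|\operatorname{Im}s|<2\pi X/C_0$,
\[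
\zeta(s)=\sum_{n\le X}n^{-s}-\frac{X^{1-s}}{1-s}+O(X^{-\sigma}).
\]
\end{theorem}

\begin{theorem}[{\cite[Theorem 5.11 for $r=3$, Theorem 5.13 for $r\ge4$]{Titchmarsh}}]\label{thm:vdc}
Let $r\ge3$, $K=2^{r-1}$ and $H\ge1$. Let $F$ be real with $r$ continuous derivatives on $[a,b]$, $b-a\ge1$, and suppose that $F^{(r)}$ has constant sign and $\lambda\le|F^{(r)}|\le H\lambda$ on $[a,b]$, where $\lambda>0$. Then
\[
\sum_{a<n\le b}e(F(n))\ll_{r,H}(b-a)\lambda^{\frac1{2K-2}}+(b-a)^{1-\frac2K}\lambda^{-\frac1{2K-2}}.
\]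
\end{theorem}

\begin{proof}[Proof of Lemma~\ref{lem:zeta}]
Let $s=\sigma+iu$ with $\sigma=1+1/\log y$. The Euler product gives $\log|\zeta(s)|=\sum_p\cos(u\log p)p^{-\sigma}+O(1)$. We have $\sum_{p\le y}(p^{-1}-p^{-\sigma})\le\sum_{p\le y}\frac{\log p}{p\log y}=O(1)$, and Chebyshev's bound on the ranges $2^ay<p\le2^{a+1}y$ gives $\sum_{p>y}p^{-\sigma}\ll\frac1{\log y}\sum_{a\ge0}2^{-a/\log y}=O(1)$. Hence
\[
\log|\zeta(s)|=\sum_{p\le y}\frac{\cos(u\log p)}p+O(1)\ge\log\log y-C-O(1),
\]
that is, $|\zeta(s)|\ge c_1\log y$ with $c_1=c_1(C)>0$.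

If $0<|u|\le2$, then $|\zeta(s)|\le1/|u|+O(1)$, because $\zeta(s)-\frac1{s-1}$ is entire, and so $|u|\le2/(c_1\log y)$ for $y$ large. It remains to exclude $2<|u|\le y^3$.

In that range Theorem~\ref{thm:approx} with $X=|u|$, $C_0=2$ gives $\zeta(s)=\sum_{n\le|u|}n^{-s}+O(1)$. Let $\delta=c_1/2$. The terms $n\le y^\delta$ contribute at most $\delta\log y+1$. We split the remaining terms, if there are any, into blocks $N<n\le\min(2N,|u|)$ with $N=2^ay^\delta<|u|$, $a\ge0$. For such $N$ we have $N\le|u|\le y^3\le N^{3/\delta}$. Let $r\ge3$ be the integer with $N^{r-2}\le|u|<N^{r-1}$; then $r\le2+3/\delta$. For $F(z)=-\frac u{2\pi}\log z$ we have $e(F(n))=n^{-iu}$ and $|F^{(r)}(z)|=\frac{(r-1)!\,|u|}{2\pi z^r}$. On $[N,2N]$ the derivative $F^{(r)}$ has constant sign and its absolute value lies between $\lambda$ and $2^r\lambda$, where $\lambda=\frac{(r-1)!\,|u|}{2\pi(2N)^r}$. By the choice of $r$, $N^{-2}\ll_r\lambda\ll_rN^{-1}$. For $N+1\le N'\le2N$, Theorem~\ref{thm:vdc} gives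
\[
\sum_{N<n\le N'}n^{-iu}\ll_rN^{1-\frac1{2K-2}}+N^{1-\frac2K+\frac1{K-1}}=N^{1-\frac1{2K-2}}+N^{1-\frac{K-2}{K(K-1)}}.
\]
Since $K\ge4$ and $r$ is bounded in terms of $\delta$, the right side is $O_\delta(N^{1-\eta})$ for some $\eta=\eta(\delta)\in(0,1)$. For $N'<N+1$ the sum has at most one term and the same bound holds. By partial summation against the decreasing weight $n^{-\sigma}\le1/N$, each block contributes $O_\delta(N^{-\eta})$ to $\sum n^{-s}$, and all blocks together contribute $O_\delta(\sum_a2^{-a\eta})=O_\delta(1)$. Thus $|\zeta(s)|\le\frac{c_1}2\log y+O_\delta(1)<c_1\log y$ for $y\ge y_0$, a contradiction.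
\end{proof}

\subsection{One character and one frequency}

\begin{lemma}\label{lem:onechar}
There are $\tau\in\mathbb R$ and a Dirichlet character $\chi$ modulo some $q$ such that $G(n)=g(n)n^{-i\tau}$ satisfies
\begin{equation}\label{eq:conv}
\sum_{p\nmid q}\frac{1-\operatorname{Re}G(p)\overline{\chi(p)}}p<\infty .
\end{equation}
\end{lemma}

\begin{proof}
Let $x$ be large and $x\le x'\le x^2$. Restrict \eqref{eq:pretk} for $x'$ to $p\le x$ and write $p^{i(T_x-T_{x'})}$ as the product of $\overline{g(p)^kp^{-iT_x}}$ and $g(p)^kp^{-iT_{x'}}$. By \eqref{eq:tri},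
\[
\sum_{p\le x}\frac{1-\cos((T_x-T_{x'})\log p)}p\le4A_1,
\]
and $|T_x-T_{x'}|\le2kAx^2\le x^3$. Lemma~\ref{lem:zeta} gives $|T_x-T_{x'}|\le C'/\log x$. Let $x_0$ be large and $x_j=x_0^{2^j}$. Then $|T_{x_j}-T_{x_{j+1}}|\le C'/(2^j\log x_0)$, so $T_{x_j}$ converges to some $T$ and $|T_{x_j}-T|\le2C'/\log x_j$. For $x_j\le x\le x_{j+1}$ we get $|T_x-T|\le3C'/\log x_j\le6C'/\log x$.

Put $\tau=T/k$, so that $|t_x-\tau|\ll1/\log x$. Then $1-\cos y\le y^2/2$ and Mertens' estimate give
\[
\sum_{p\le x}\frac{1-\cos((t_x-\tau)\log p)}p\le\frac{(t_x-\tau)^2}2\,\log x\sum_{p\le x}\frac{\log p}p\ll1 .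
\]
Combining this with \eqref{eq:pret} through \eqref{eq:tri}, we find that $\sum_{p\le x,\,p\nmid q_x}(1-\operatorname{Re}G(p)\overline{\chi_x(p)})/p$ is bounded uniformly for large $x$. One character $\chi$, modulo $q$ say, occurs as $\chi_x$ for arbitrarily large $x$, and letting $x\to\infty$ through these values gives \eqref{eq:conv}.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:rigid}}

We show that $G\equiv1$. Condition \eqref{eq:conv} alone cannot give this, since it allows a nontrivial $\chi$ and survives a change of $G$ at any single prime. On a progression $Wn+1$, with $W$ divisible by $q$ and by all small primes, neither $\chi$ nor the small primes are visible, and a second-moment computation shows that $G(Wn+1)$ is nearly constant. The hypothesis then transfers this to $G(Wn)=G(W)G(n)$, that is, to all integers.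

\medskip\noindent\emph{Step 1: ordinary averages along a sequence.}
Let $D(n)=|G(n+1)-G(n)|$. Since $|(n+1)^{-i\tau}-n^{-i\tau}|\le|\tau|/n$, we have $D(n)\le|g(n+1)-g(n)|+|\tau|/n$, so $D\sim0$. The second moment is most easily computed with ordinary averages, and for these we claim that there are $x_r\to\infty$ with $\frac1{x_r}\sum_{n\le x_r}D(n)\to0$. Otherwise $S(y)=\sum_{n\le y}D(n)\ge\delta y$ for some $\delta>0$ and all $y\ge y_1$, and partial summation gives $\sum_{n\le x}D(n)/n\ge\int_{y_1}^xS(y)y^{-2}\,dy\ge\delta\log(x/y_1)$, contradicting $D\sim0$.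

\medskip\noindent\emph{Step 2: $G$ is nearly constant on $Wn+1$.}
Let $z\ge q$ be an integer and $W=q\prod_{p\le z}p$. For $p>z$ write $G(p)\overline{\chi(p)}=e^{ia_p}$ with $a_p\in(-\pi,\pi]$. Since $1-\cos a\ge2a^2/\pi^2$ on this interval, \eqref{eq:conv} gives $\sum_{p>z}a_p^2/p<\infty$. All primes dividing $Wn+1$ exceed $z$, and $\chi(Wn+1)=1$. So if $Wn+1$ is squarefree, then
\[
G(Wn+1)=G(Wn+1)\overline{\chi(Wn+1)}=\exp\Bigl(i\sum_{p\mid Wn+1}a_p\Bigr).
\]
Let $x$ be a large integer, with $z$ fixed, and let $y=x^{1/4}$ and $\mu_x=\sum_{z<p\le y}a_p/p$. Then $\sum_{p\mid Wn+1}a_p-\mu_x=V_1(n)+V_2(n)$, where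
\[
V_1(n)=\sum_{z<p\le y}a_p\Bigl(1_{p\mid Wn+1}-\frac1p\Bigr),\qquad V_2(n)=\sum_{p>y,\ p\mid Wn+1}a_p .
\]
For $d$ coprime to $W$, the condition $d\mid Wn+1$ selects one residue class modulo $d$, so it holds for $x/d+O(1)$, and for at most $x/d+1$, of the integers $n\le x$. We use this three times.

First, the number of $n\le x$ with $Wn+1$ not squarefree is at most $\sum_{z<p\le\sqrt{Wx+1}}(x/p^2+1)\le x/z+\sqrt{Wx+1}$.

Second, for primes $p,p'\in(z,y]$ the average of $(1_{p\mid Wn+1}-\frac1p)(1_{p'\mid Wn+1}-\frac1{p'})$ over $n\le x$ is $\frac1{pp'}-\frac2{pp'}+\frac1{pp'}+O(\frac1x)=O(\frac1x)$ if $p\ne p'$, and it is $\frac1p-\frac1{p^2}+O(\frac1x)$ if $p=p'$. There are at most $y^2=x^{1/2}$ pairs, so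
\[
\frac1x\sum_{n\le x}V_1(n)^2\le\sum_{p>z}\frac{a_p^2}p+O(x^{-1/2}).
\]
Third, for large $x$ we have $y^5>Wx+1$, so $Wn+1$ has at most four prime factors above $y$. By the Cauchy--Schwarz inequality and $1\le(Wx+1)/p$ for $p\le Wx+1$,
\[
\frac1x\sum_{n\le x}V_2(n)^2\le\frac4x\sum_{y<p\le Wx+1}a_p^2\Bigl(\frac xp+1\Bigr)\le4\Bigl(1+\frac{Wx+1}x\Bigr)\sum_{p>y}\frac{a_p^2}p\to0 .
\]
For squarefree $Wn+1$ we have $|G(Wn+1)-e^{i\mu_x}|^2\le(V_1+V_2)^2\le2V_1^2+2V_2^2$, and otherwise the left side is at most $4$. Hence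
\begin{equation}\label{eq:conc}
\frac1x\sum_{n\le x}|G(Wn+1)-e^{i\mu_x}|^2\le\varepsilon_z+o(1),\qquad\varepsilon_z=2\sum_{p>z}\frac{a_p^2}p+\frac4z .
\end{equation}

\medskip\noindent\emph{Step 3: transfer to all integers.}
Take $x=[x_r/W]$ and let $r\to\infty$. Since $D\le2$,
\[
\sum_{n\le x}|G(Wn+1)-G(Wn)|^2\le2\sum_{n\le x}D(Wn)\le2\sum_{M\le x_r}D(M)=o(x).
\]
Put $c_r=e^{i\mu_x}\overline{G(W)}$. Then $|G(n)-c_r|=|G(Wn)-e^{i\mu_x}|$, and \eqref{eq:conc} with $|a+b|^2\le2|a|^2+2|b|^2$ gives $\sum_{n\le x}|G(n)-c_r|^2\le(2\varepsilon_z+o(1))x$. Fix $d\in\mathbb N$. For $n\le x/d$,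
\[
|G(d)-1|^2=|G(dn)-G(n)|^2\le2|G(dn)-c_r|^2+2|G(n)-c_r|^2 .
\]
Summing over $n\le x/d$ gives $[x/d]\,|G(d)-1|^2\le(8\varepsilon_z+o(1))x$, so $|G(d)-1|^2\le8d\,\varepsilon_z$. Since $\varepsilon_z\to0$ as $z\to\infty$, we conclude $G(d)=1$. Thus $g(n)=n^{i\tau}$ for all $n$. \hfill$\square$

\section{Proofs of the main results}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:stable}]
If $g_1(n)=g_2(n)=n^{i\tau}$ and $\kappa=(\alpha/\beta)^{i\tau}$, then $\Delta(n)=|([\alpha n]/[\beta n])^{i\tau}-(\alpha/\beta)^{i\tau}|\to0$ as $n\to\infty$, because $[\alpha n]/[\beta n]\to\alpha/\beta$. This implies \eqref{eq:hyp}.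

Conversely, assume \eqref{eq:hyp}. By the scaling and symmetry reductions of Section~\ref{sec:consec} and Proposition~\ref{prop:consec}, we may assume that $\alpha,\beta>1$ and $g_1(N+1)\sim g_1(N)$. By Proposition~\ref{prop:rigid}, $g_1(n)=n^{i\tau}$ for some $\tau$. Put $G(n)=g_2(n)n^{-i\tau}\in\mathcal M$, $\kappa'=\bar\kappa(\alpha/\beta)^{i\tau}$ and $\delta(n)=|G([\beta n])-\kappa'|$. Since $[\alpha n]^{i\tau}-(\alpha/\beta)^{i\tau}[\beta n]^{i\tau}\to0$, we have $\Delta(n)-\delta(n)\to0$, so $\delta\sim0$. We claim that $G(N)\sim c$ for a constant $c$ with $|c|=1$.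

If $\beta$ is irrational, apply Lemma~\ref{lem:beatty} with $\beta$ in place of $\alpha$. On the Bohr set $\mathcal B_{(0,1)}$ we have $N=[\beta\nu(N)]$, so $|G(N)-\kappa'|=\delta(\nu(N))$, and part (b) gives $1_{\mathcal B_{(0,1)}}|G-\kappa'|\sim0$. Lemma~\ref{lem:bohr} with $G_1=G$ and $G_2=1$ gives $G(N)\sim\kappa'$. If $\beta=v/w$ with $v,w\in\mathbb N$, substitution gives $\delta(wN)\sim0$, that is, $G(vN)\sim\kappa'$, so $G(N)\sim\kappa'\overline{G(v)}$. This proves the claim.

For every $d\in\mathbb N$, substitution gives $G(dN)\sim c$, while $G(dN)=G(d)G(N)\sim G(d)c$. Hence $G(d)c=c$ and $G(d)=1$. So $g_2(n)=n^{i\tau}$, and $\delta\sim0$ now says that $\kappa'=1$, that is, $\kappa=(\alpha/\beta)^{i\tau}$.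
\end{proof}

It remains to see that $n^{i\tau}$ with $\tau\ne0$ does not satisfy the relation exactly on a set of full logarithmic density.

\begin{proof}[Proof of Theorem~\ref{thm:exact}]
Let $g_1=e(f_1)$, $g_2=e(f_2)$, $\kappa=e(c)$. Then $\Delta(n)=0$ for all but finitely many $n\in\mathcal N$, and $\Delta\le2$, so \eqref{eq:hyp} holds. By Theorem~\ref{thm:stable}, $g_1(n)=g_2(n)=n^{i\tau}$ and $\kappa=(\alpha/\beta)^{i\tau}$. Suppose $\tau\ne0$. For large $n\in\mathcal N$, the equation $\Delta(n)=0$ says that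
\[
\tau\Bigl(\log\frac{[\alpha n]}{[\beta n]}-\log\frac\alpha\beta\Bigr)\in2\pi\mathbb Z .
\]
The left side tends to $0$, so it vanishes for all large $n\in\mathcal N$. For these $n$ we have $\beta[\alpha n]=\alpha[\beta n]$, equivalently
\begin{equation}\label{eq:frac}
\beta\{\alpha n\}=\alpha\{\beta n\}.
\end{equation}
As $\mathcal N$ is infinite, $\alpha/\beta=[\alpha n]/[\beta n]$ is rational, and therefore both $\alpha$ and $\beta$ are irrational. Since \eqref{eq:frac} is symmetric and $\alpha\ne\beta$, we may assume $\beta>\alpha$. By Lemma~\ref{lem:equi}, the $n$ with $\{\alpha n\}>\alpha/\beta$ have logarithmic density $1-\alpha/\beta>0$, so arbitrarily large ones lie in $\mathcal N$. For these, \eqref{eq:frac} gives $\{\beta n\}=\frac\beta\alpha\{\alpha n\}>1$, which is impossible. Hence $\tau=0$, so $g_1=g_2=1$ and $\kappa=1$; that is, $f_1\equiv f_2\equiv0$ and $c\equiv0\pmod1$.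
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:group}]
Every nontrivial abelian group has a nonzero homomorphism to $\mathbb R/\mathbb Z$: a nontrivial cyclic subgroup has one, and it extends to the whole group because $\mathbb R/\mathbb Z$ is divisible, hence injective. Suppose the pairs generate a proper subgroup of $\mathbb Q_{>0}^\times\times\mathbb Q_{>0}^\times$. Applying this fact to the quotient, we obtain a nonzero homomorphism $(a,b)\mapsto\psi_1(a)+\psi_2(b)$ to $\mathbb R/\mathbb Z$ that vanishes on all the pairs. Lifting the values $\psi_1(p),\psi_2(p)$ to real numbers defines $f_1,f_2\in\mathcal A^*$, not both $\equiv0\pmod1$, with $f_1([\alpha n])+f_2([\beta n])\equiv0\pmod1$ for all $n\in\mathcal N$ with both entries at least $1$. This contradicts Theorem~\ref{thm:exact} for $f_1$ and $-f_2$. The surjective homomorphism $(a,b)\mapsto a/b$ maps the pairs to the ratios, which therefore generate $\mathbb Q_{>0}^\times$. Finally, a completely additive $f$ with values in an abelian group extends to a homomorphism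 on $\mathbb Q_{>0}^\times$ by $f(a/b)=f(a)-f(b)$. If $f([\alpha n])=f([\beta n])$ for all $n$, this homomorphism vanishes on a generating set.
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{On the multiplicative group generated by $\left\{\frac{[\sqrt{2n}]}{n}\mid n\in\mathbb N\right\}$. IV},
\texttt{http://mathematica-pannonica.ttk.pte.hu/\allowbreak articles/\allowbreak mp25-1/\allowbreak 25\_1\_06\_mp\_Katai\_Phong.pdf}

\bibitem{Tao}
T. Tao, \emph{The logarithmically averaged Chowla and Elliott conjectures for two-point correlations}, Forum Math. Pi \textbf{4} (2016).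

\bibitem{Titchmarsh}
Titchmarsh, \emph{The Theory of the Riemann Zeta-function}.

\end{thebibliography}
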